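\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{General points with Cohen--Macaulay conormal module}


\begin{abstract}
Let $k$ be an infinite field, let $c\ge 5$, and let $I$ be the homogeneous ideal of
$1+c+\lceil c(c-1)/6\rceil$ general points of $\mathbb P^c$. We prove that $I/I^2$ is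
Cohen--Macaulay while $R/I$ is not Gorenstein, which was conjectured in \cite{source}. This number of
points is the smallest $N\ge 3$ for which $N$ general points have a Cohen--Macaulay conormal module,
and the bound $c\ge 5$ cannot be lowered to $4$. The proof reduces the statement to four open
conditions in degrees at most four and verifies them by induction from $\mathbb P^{c-3}$ to $\mathbb P^c$.
\end{abstract}

\section{The question and the answer}

Let $k$ be an infinite field and $R=k[x_0,\dots,x_c]$ the coordinate ring of $\mathbb P^c$, with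
irrelevant ideal $\mathfrak m$. All points are $k$-rational. Let $X\subset\mathbb P^c$ be a nonempty finite set of points with homogeneous
ideal $I=I_X=\bigcap_{p\in X}I_p$. The ring $R/I$ is one-dimensional and Cohen--Macaulay. When is the
conormal module $I/I^2$ Cohen--Macaulay?

A one-dimensional finitely generated graded module $M$ is Cohen--Macaulay if and only if it has no nonzero
submodule of finite length, that is, $H^0_{\mathfrak m}(M)=0$. Put
$I^{(2)}=\bigcap_{p\in X}I_p^2$. A form $F$ is called \emph{singular at} $p$ if $F\in I_p^2$, which means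
that $F$ and all its partial derivatives vanish at $p$ (to see this in any characteristic, take $p$ to be a coordinate
point); so $I^{(2)}$ is spanned by the forms singular at every point of $X$. Each $I_p$ is
generated by linear forms, so $I_p^2$ is $I_p$-primary. Hence $I^{(2)}$ is the saturation of $I^2$, and
$H^0_{\mathfrak m}(R/I^2)=I^{(2)}/I^2$. Since $H^0_{\mathfrak m}(R/I)=0$, the sequence
$0\to I/I^2\to R/I^2\to R/I\to0$ gives $H^0_{\mathfrak m}(I/I^2)=I^{(2)}/I^2$ as well. Therefore
\begin{equation}\label{eq:cm}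
I/I^2\text{ is Cohen--Macaulay}\iff R/I^2\text{ is Cohen--Macaulay}\iff I^2=I^{(2)} .
\end{equation}
In words: every form singular along $X$ must be a combination of products of two forms
vanishing on $X$. This holds when $X$ is a complete intersection, because then $I/I^2$ is free over $R/I$.
It is natural to ask whether it forces $R/I$ to be at least Gorenstein. The following conjecture of
\cite{source} says that it does not, already for general points.

\medskip
\noindent\textbf{Conjecture.} \emph{For any $c\ge5$, the homogeneous ideal $I$ defined by a set of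
$1+c+\lceil \frac{c(c-1)}6\rceil$ general points in $\mathbb P^c$ has the property that $I/I^2$ is
Cohen--Macaulay, but $R/I$ is not Gorenstein.}
\medskip

Here a property holds for $N$ general points if it holds on a nonempty Zariski-open subset of
$(\mathbb P^c)^N$.

\paragraph{Why this number of points.} Take $N\ge c+1$ general points. No linear form vanishes on them, so
$I^2$ starts in degree at least $4$, and by \eqref{eq:cm} no nonzero cubic may be singular along $X$. Being singular
at a point is $c+1$ linear conditions, and there are $\binom{c+3}3$ cubic monomials; so necessarily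
$(c+1)N\ge\binom{c+3}3$, that is, $N\ge (c+2)(c+3)/6$. The least candidate is
\[
N(c):=\Bigl\lceil\frac{(c+2)(c+3)}6\Bigr\rceil=1+c+\Bigl\lceil\frac{c(c-1)}6\Bigr\rceil ,
\]
the two expressions agreeing because $(c+2)(c+3)=6+6c+c(c-1)$. This is the number in the conjecture.

For $c=5$ we have ten points in $\mathbb P^5$ and $21-10=11$ quadrics through them. The quadrics
have $\binom{12}2=66$ products. The quartics singular at ten points form a space of dimension at least
$126-60=66$. So the conjecture can only hold if all $66$ products are linearly independent: there is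
no room to spare. Nor may one trust the count of cubics blindly. For $c=4$ and $N(4)=7$ it predicts
no singular cubic ($35$ conditions on $35$ coefficients), yet seven general points of $\mathbb P^4$ lie on a rational
normal quartic, and the determinantal cubic attached to that curve is singular along it. We shall
see that for $c\ge5$ nothing of this kind happens.

\begin{theorem}\label{thm:A}
Let $k$ be infinite, let $c\ge5$, and let $X$ be a set of $N=N(c)$ general points of $\mathbb P^c$. Then
$R/I^2$ and $I/I^2$ are Cohen--Macaulay (so $I^2=I^{(2)}$), and $R/I$ is not Gorenstein. Moreover, the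
$h$-polynomial of $R/I^2$ is
$\sum_{d=0}^3\binom{c-1+d}dt^d+h_4t^4$, where $h_4=0$ if $c\not\equiv2\pmod3$ and
$h_4=\frac{2(c+1)}3$ if $c\equiv2\pmod 3$.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Let $c\ge5$. For $N$ general points with $N<N(c)$, the module $I/I^2$ is Cohen--Macaulay if and only if
$N\le2$. So $N(c)$ is the smallest $N\ge3$ for which $I/I^2$ is Cohen--Macaulay.
\item[(2)] Let $c=5$ and $3\le N\le21$. For $N$ general points, $I/I^2$ is Cohen--Macaulay if and only if $N=10$.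
\item[(3)] For $c=4$ and $N(4)=7$ general points, $I/I^2$ is not Cohen--Macaulay; so the bound $c\ge 5$ in the
conjecture cannot be lowered to $4$.
\end{enumerate}
\end{theorem}

\paragraph{Plan.} Section \ref{sec:red} reduces Theorem \ref{thm:A} to four conditions on $X$: the
quadrics through $X$ have the expected dimension and generate the cubics through $X$, no cubic is singular along
$X$, and the products of quadrics span enough quartics. Each condition is open, so each may be checked on
a special $X$ of its own. All inductions go from $\mathbb P^{n-3}$ to $\mathbb P^n$, because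
\begin{equation}\label{eq:step}
N(n)=N(n-3)+n+1
\end{equation}
holds without rounding: one puts $N(n-3)$ points on a subspace $L\cong\mathbb P^{n-3}$ and $n+1$ points off it.
Section \ref{sec:conf} sets up this configuration and disposes of the cubics through $X$. Section
\ref{sec:prod} treats products of quadrics, first by hand for the ten points of $\mathbb P^5$; in general it
needs a stronger generation statement, proved in Section \ref{sec:good}. Section \ref{sec:cubics}
treats singular cubics; the proof does not use the Alexander--Hirschowitz theorem. Section \ref{sec:proofs}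
concludes.

\section{Reduction to four conditions}\label{sec:red}

\paragraph{Conventions.} For a finite set $X\subset\mathbb P(W)$, where $W$ is a vector space, $S^dW^*$ is
the space of forms of degree $d$ and $I_d(X)\subset S^dW^*$ the subspace of those vanishing on $X$. For
spaces of forms, $AB$ is the span of all products, and $A^2=AA$. We call $X$ \emph{quadric-independent}
if it imposes $|X|$ independent conditions on quadrics. It then does so on cubics too: multiply by a linear form vanishing at no point of $X$. Hence on the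
open set of quadric-independent $X$ the spaces $I_2(X)$ and $I_3(X)$ have constant dimension, and
injectivity, surjectivity and lower bounds on the rank of natural linear maps built from them are open
conditions. As $k$ is infinite, nonempty open subsets of products of affine and projective spaces have
$k$-points, and any two of them meet. General points impose $\min(|X|,\dim D)$ independent conditions on any
given linear system $D$ (choose them one after another), and on finitely many systems at once.

\begin{proposition}\label{prop:red}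
Let $c\ge2$ and let $X\subset\mathbb P^c$ be a set of $N=N(c)$ points such that
\begin{itemize}
\item[(P1)] $X$ is quadric-independent;
\item[(P2)] $R_1I_2=I_3$;
\item[(P3)] no nonzero cubic is singular at all points of $X$;
\item[(P4)] $\dim I_2^2\ge\binom{c+4}4-(c+1)N$.
\end{itemize}
Then $R/I^2$ and $I/I^2$ are Cohen--Macaulay, and $R/I^2$ has the $h$-polynomial given in Theorem \ref{thm:A}.
\end{proposition}

For general points (P3) and (P4) are also necessary: $(I^2)_3=0$, and
$(I^2)_4=I_2^2$ has to equal $I^{(2)}_4$, which has dimension at least $\binom{c+4}4-(c+1)N$. The role of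
(P2) is to take care of all degrees $\ge5$ at once.

\begin{proof}
If $\lambda\in I_1$, then $\lambda^3\in I^{(2)}$, so $\lambda=0$ by (P3). Thus $I_1=0$, and by (P1) the
Hilbert function of $R/I$ is $1,c+1,N,N,\dots$. Let $\ell$ be a linear form vanishing at no point of $X$;
it is a nonzerodivisor on $R/I$. Put $S=R/\ell R$, a polynomial ring in $c$ variables, and $J=IS$. Then
$S/J$ has Hilbert function $(1,c,N-c-1,0,\dots)$, so $J_1=0$ and $J_3=S_3$, and (P2) gives $S_1J_2=J_3=S_3$.
Hence
\[
(J^2)_5\supseteq J_2J_3=J_2S_1S_2=S_3S_2=S_5 ,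
\]
so $(J^2)_d=S_d$ for $d\ge5$. Also $(J^2)_d=0$ for $d\le3$, and $(J^2)_4=J_2^2$. As
$\sum_{d=0}^3\dim S_d=\binom{c+3}3$, the length of $S/J^2$ is
$\lambda(S/J^2)=\binom{c+3}3+\dim S_4/J_2^2$.

The space $J_2^2$ is the image of $I_2^2$, and the map $I_2^2\to J_2^2$ is injective: if $\ell g\in I_2^2\subset I^{(2)}$, then
$g\in I^{(2)}$, because $\ell\notin I_p$ and $I_p^2$ is $I_p$-primary for every $p\in X$; as $g$ is a cubic, $g=0$ by (P3). By (P4),
\[
\dim S_4/J_2^2\le\tbinom{c+3}4-\tbinom{c+4}4+(c+1)N=(c+1)N-\tbinom{c+3}3 ,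
\]
hence $\lambda(S/J^2)\le(c+1)N$.

For the opposite inequality put $M=R/I^2$. For $d\gg0$ we have
$\dim M_d=\sum_{p\in X}\dim(R/I_p^2)_d=(c+1)N$. Summing dimensions in
\[
0\to(0:_M\ell)(-1)\to M(-1)\xrightarrow{\ \ell\ }M\to M/\ell M\to0
\]
over all degrees up to a large $d$ gives $\lambda(M/\ell M)-\lambda(0:_M\ell)=(c+1)N$; here
$0:_M\ell\subset I^{(2)}/I^2$ has finite length, and $M/\ell M=S/J^2$. Consequently $0:_M\ell=0$ and all inequalities above
are equalities. So $\ell$ is a nonzerodivisor on $M$ and on its nonzero submodule $I/I^2$, and both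
one-dimensional modules are Cohen--Macaulay. The $h$-polynomial of $M$ is the Hilbert series of $S/J^2$, with
\[
h_4=(c+1)N-\tbinom{c+3}3=(c+1)\Bigl(N-\tfrac{(c+2)(c+3)}6\Bigr).
\]
The even number $(c+2)(c+3)$ is divisible by $6$ unless $c\equiv2\pmod 3$, when it is $\equiv2\pmod 6$ and the bracket
is $\frac23$.
\end{proof}

In particular, if $X$ satisfies (P1)--(P4) and $c\not\equiv2\pmod3$, then $h_4=0$ and the Artinian reduction $J$ of $I$ satisfies
$J^2=S_+^4$, where $S_+$ is the irrelevant ideal of $S$.

\smallskip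
Condition (P1) holds for general points, since $N(c)\le\binom{c+2}2$: indeed
$(c+2)(c+3)/6\le(c+2)(c+1)/2$ for $c\ge0$. The other three conditions are open on quadric-independent sets, and
the rest of the paper proves that, for $c\ge5$, each of them holds for some such $X$.

\section{Points on and off a subspace of codimension three}\label{sec:conf}

The following configuration is used three times, with different choices of its parameters. Let $U=k^M$ ($M\ge1$), with basis
$e_1,\dots,e_M$ and coordinates $x_1,\dots,x_M$, and let $E=k^3$, with basis $w_1,w_2,w_3$ and coordinates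
$z_1,z_2,z_3$. Then $(z)=(z_1,z_2,z_3)$ is the ideal of $\mathbb P(U)$ in $\mathbb P(U\oplus E)$. Let
$X_0\subset\mathbb P(U)$ be quadric-independent, let $z^1,\dots,z^M\in E$ be nonzero with coordinates $z^j_a$,
and put
\[
Z=\{w_1,w_2,w_3\}\cup\{e_j+z^j:1\le j\le M\},\qquad X=X_0\cup Z .
\]
If $|X_0|=N(M-1)$, then $|X|=N(M+2)$ by \eqref{eq:step}. For $u\in E$ write
$u^\perp=\{\zeta\in E^*:\zeta(u)=0\}$, and fix $\mu_j\in E^*$ with $\mu_j(z^j)=1$. The forms
\[
\tilde q_{ab}=z_az_b-\sum_jz^j_az^j_b\,x_j\mu_j\quad(a\ne b),\qquad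
\tau_j=x_j^2\mu_j-x_j\mu_j^2
\]
vanish on $X$, as one sees at $w_k$, at $e_j+z^j$ (where $x_j=\mu_j=1$ and the other $x_i$ are $0$) and on $\mathbb P(U)$.

\begin{lemma}\label{lem:conf}
\begin{enumerate}
\item[(a)] $Z$ imposes independent conditions on $(z)_2$ and on $(z)_3$; $X$ is quadric-independent; and restriction to
$\mathbb P(U)$ maps $I_d(X)$ onto $I_d(X_0)$ for $d=2,3$.
\item[(b)] Let $Q_E=\langle z_2z_3,z_1z_3,z_1z_2\rangle$. Then
\[
A:=I_2(X)\cap(z)=\Bigl\{\sum_jx_jb_j+q:\ b_j\in E^*,\ q\in Q_E,\ b_j(z^j)+q(z^j)=0\text{ for all }j\Bigr\}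
\]
has dimension $2M+3$, and
$A=\bigoplus_jx_j(z^j)^\perp\oplus\langle\tilde q_{23},\tilde q_{13},\tilde q_{12}\rangle$.
\item[(c)] $F:=I_3(X)\cap(z)$ is spanned by the forms
\begin{itemize}
\item[(F1)] $x_ix_j\zeta$ with $i\ne j$ and $\zeta\in E^*$;
\item[(F2)] $x_i^2\zeta$ with $\zeta\in(z^i)^\perp$;
\item[(F3)] $x_i\nu\zeta$ with $\nu\in E^*$ and $\zeta\in(z^i)^\perp$;
\item[(F4)] $\tau_i$;
\item[(F5)] $z_c\tilde q_{ab}$ with $a\ne b$ and any $c\in\{1,2,3\}$.
\end{itemize}
\item[(d)] Modulo the span of (F1) and (F3), $x_i\tilde q_{ab}\equiv-z^i_az^i_b\,\tau_i$.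
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In degree $d\in\{2,3\}$, $z_k^d$ is nonzero at $w_k$ and zero at the other two $w$'s. If $\lambda\in E^*$
has $\lambda(z^j)\ne0$, then $x_j^{d-1}\lambda$ is nonzero at $e_j+z^j$ and zero at all other points
of $Z$. So the matrix of values is triangular with nonzero diagonal, which is the first claim. To
prescribe the values of a quadric at $X$, first choose a quadric in the $x_j$ with the right values on $X_0$, then correct
the values on $Z$ by an element of $(z)_2$; this does not change the values on $X_0$. In the same way, an element of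
$I_d(X_0)$, viewed as a form in the $x_j$, can be corrected by an element of $(z)_d$ to vanish on $Z$.

(b) An element of $(z)_2$ is $\sum x_jb_j+q$ with $q\in S^2E^*$. Vanishing at the $w_k$ means that $q$ contains no $z_k^2$,
and vanishing at $e_j+z^j$ is the stated equation. Given $q\in Q_E$, the $b_j$ vary in an affine space over
$(z^j)^\perp$; this gives the dimension and the decomposition.

(c) All these forms lie in $F$. Let
$g=\sum_{i<j}x_ix_j\lambda_{ij}+\sum_ix_i^2\lambda_i+\sum_ix_ih_i+d\in F$ with
$\lambda_{ij},\lambda_i\in E^*$, $h_i\in S^2E^*$, $d\in S^3E^*$. Remove the first sum by (F1). Vanishing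
at $w_k$ shows that $d$ contains no $z_k^3$, so $d$ is a combination of monomials $z_cz_az_b$ with $a\ne b$; subtract the same combination
of the $z_c\tilde q_{ab}$. Apart from removing $d$, this changes only the $h_i$, so we may assume $d=0$. Vanishing at $e_i+z^i$
now says $\lambda_i(z^i)+h_i(z^i)=0$. Subtract $\lambda_i(z^i)\tau_i$ and
$x_i^2\bigl(\lambda_i-\lambda_i(z^i)\mu_i\bigr)$, which is of type (F2), for each $i$. There remains $\sum_ix_ih_i'$ with
$h_i'=h_i+\lambda_i(z^i)\mu_i^2$ vanishing at $z^i$, that is, $h_i'\in E^*(z^i)^\perp$; this is of type (F3).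

(d) The identity
\begin{equation}\label{eq:xq}
x_i\tilde q_{ab}=x_i\bigl(z_az_b-z^i_az^i_b\mu_i^2\bigr)-z^i_az^i_b\,\tau_i-\sum_{j\ne i}z^j_az^j_b\,x_ix_j\mu_j
\end{equation}
holds, and $z_az_b-z^i_az^i_b\mu_i^2$ vanishes at $z^i$, hence lies in $E^*(z^i)^\perp$.
\end{proof}

Condition (P2) follows at once, and its proof is the model for the harder statement of Section \ref{sec:good}.

\begin{proposition}\label{prop:P2}
For every $c\ge0$ and $N(c)$ general points of $\mathbb P^c$, the quadrics through the points generate the cubics: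
$R_1I_2=I_3$.
\end{proposition}

\begin{proof}
The condition is open on quadric-independent sets, so one such set suffices for each $c$. We use induction on $c$ in steps of three.

\emph{$c=0,1$.} For one point of $\mathbb P^0$ both sides are $0$. For the two coordinate points of $\mathbb P^1$ both are
$x_0x_1R_1$.

\emph{$c=2$.} Take the coordinate points and $(1,1,1)$. Then
$I_2=\langle p,q\rangle$ with $p=x_0(x_1-x_2)$ and $q=x_1(x_0-x_2)$ without common factor. Hence $R_1p\cap R_1q=0$ and
$\dim R_1I_2=6=10-4=\dim I_3$.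

\emph{From $\mathbb P^{M-1}$ to $\mathbb P^{M+2}$ ($M\ge1$).} Use the configuration above with $X_0$ a quadric-independent set of
$N(M-1)$ points for which the statement holds, and with $z^j$ pairwise independent and without zero coordinates.
Then $R_1I_2(X)$ contains $F$. Indeed, it contains (F2), (F3), (F5) because $x_i\zeta$ (for $\zeta\in(z^i)^\perp$) and
$\tilde q_{ab}$ lie in $I_2(X)$. It contains (F1) because $(z^i)^\perp+(z^j)^\perp=E^*$ for $i\ne j$. It contains
$\tau_i$ by Lemma \ref{lem:conf}(d), since $z^i_1z^i_2\ne0$. Moreover, by Lemma \ref{lem:conf}(a), $R_1I_2(X)$ restricts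
onto $U^*I_2(X_0)=I_3(X_0)$. Hence $R_1I_2(X)=I_3(X)$.
\end{proof}

\section{Products of quadrics}\label{sec:prod}

Fix $V=k^3$ with basis $v_1,v_2,v_3$ and coordinates $y_1,y_2,y_3$. Let
\[
m_1=y_2y_3,\quad m_2=y_1y_3,\quad m_3=y_1y_2,\qquad Q=\langle m_1,m_2,m_3\rangle\subset S^2V^* ,
\]
the quadrics vanishing at the $v_s$. For $y\in V$ let $\operatorname{Cr}(y)\in Q^*$ be evaluation at $y$, with coordinates
$(y_2y_3,y_1y_3,y_1y_2)$. If $y$ has no zero coordinate, $\operatorname{Cr}(y)$ is
proportional to $(1/y_1,1/y_2,1/y_3)$. Hence $\operatorname{Cr}(y),\operatorname{Cr}(y')$ are independent whenever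
$y,y'$ are not proportional and have no zero coordinates, and $\operatorname{Cr}$ of three general vectors are independent.

Let $n\ge3$, $m=n-2$, let $W=k^m$ with basis $e_1,\dots,e_m$ and coordinates $x_1,\dots,x_m$, and let
$\mathbb P^n=\mathbb P(W\oplus V)$, $L=\mathbb P(W)\cong\mathbb P^{n-3}$. We take the configuration of Section
\ref{sec:conf} with $M=m$, $U=W$, $E=V$, $w_s=v_s$, $z^j=y^j$:
\[
X=X_0\cup\{v_1,v_2,v_3\}\cup\{e_j+y^j:1\le j\le m\},\qquad |X_0|=N(n-3),\quad |X|=N(n).
\]
Write $K_0=I_2(X_0)$ and $K=I_2(X)$; so $Q_E=Q$, and $K\to K_0$ is onto with kernel $A$, $\dim A=2m+3=2n-1$. To bound $\dim K^2$ from below, filter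
quartics by powers of the ideal $(y)$ of $L$. The successive quotients are $S^4W^*$,
$(y)_4/(y)^2_4=V^*\otimes S^3W^*$ and $(y)^2_4$, and $K^2$ contributes at least the following:
\begin{itemize}
\item in layer $0$, the space $K_0^2$;
\item in layer $1$, the space $BK_0$, the image of $AK\subset(y)$, where $B\subset V^*\otimes W^*$ is
the image of $A$ in $(y)_2/(y)^2_2$;
\item in layer $2$, the space $A^2\subset(y)^2$.
\end{itemize}
Layer $0$ is handled by induction. In layer $2$ there are no relations at all:

\begin{lemma}\label{lem:A2}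
If the $y^j$ are pairwise independent and have no zero coordinates, the multiplication map from
$\operatorname{Sym}^2A$ to quartics is injective. So $\dim A^2=n(2n-1)$.
\end{lemma}

\begin{proof}
By Lemma \ref{lem:conf}(b), $A=A_0\oplus\langle\tilde q_1,\tilde q_2,\tilde q_3\rangle$ with
$A_0=\bigoplus_jx_j(y^j)^\perp$ and $\tilde q_s=m_s+{}$(terms of bidegree $(1,1)$ in $(x,y)$). Suppose
$\sum_{s\le t}\alpha_{st}\tilde q_s\tilde q_t+\sum_s\tilde q_sa_s+P_0=0$ with $a_s\in A_0$ and $P_0$ the image of an
element of $\operatorname{Sym}^2A_0$.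

\emph{Bidegree $(0,4)$:} $\sum\alpha_{st}m_sm_t=0$. The six $m_sm_t$ are distinct monomials, so all
$\alpha_{st}=0$.

\emph{Bidegree $(1,3)$:} $\sum_sm_sa_s=0$. Fix $j$ and let $\ell_s\in(y^j)^\perp$ be the coefficient of $x_j$ in $a_s$; then
$y_2y_3\ell_1+y_1y_3\ell_2+y_1y_2\ell_3=0$. So $y_s$ divides $\ell_s$, say $\ell_s=c_sy_s$, and
$0=\ell_s(y^j)=c_sy^j_s$ gives $c_s=0$. Hence $a_s=0$ for all $s$.

\emph{Bidegree $(2,2)$:} $P_0=0$. The coefficient of $x_j^2$ involves $\operatorname{Sym}^2((y^j)^\perp)\to S^2V^*$, which is injective.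
The coefficient of $x_ix_j$, $i<j$, involves
$(y^i)^\perp\otimes(y^j)^\perp\to S^2V^*$. Writing $(y^i)^\perp=\langle u,a\rangle$ and $(y^j)^\perp=\langle u,b\rangle$
with $u,a,b$ a basis of $V^*$, the four products $u^2,ub,au,ab$ are independent; so this map is injective too. Hence the
element of $\operatorname{Sym}^2A_0$ is $0$.

Finally $\dim\operatorname{Sym}^2A=\frac12(2n-1)(2n)$.
\end{proof}

\begin{example}[Ten points of $\mathbb P^5$]\label{ex:five}
Let $n=5$, so $m=3$ and $L$ is a plane. Let $X_0$ be four general points of $L$, with $K_0=\langle p,q\rangle$ a pencil of conics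
without common factor, and let $y^1,y^2,y^3$ be general.

\emph{Layer 0.} $p^2,pq,q^2$ are independent: a relation would factor over the
algebraic closure $\bar k$ and make $p,q$ proportional. This gives $3$.

\emph{Layer 1.} The $\operatorname{Cr}(y^j)$ form a basis of $Q^*$. Given any $b_1,b_2,b_3\in V^*$ there is thus
$q\in Q$ with $q(y^j)=-b_j(y^j)$ for $j=1,2,3$; so $B=V^*\otimes W^*$, and $BK_0=V^*\otimes W^*K_0=V^*\otimes I_3(X_0)$ by Proposition \ref{prop:P2}. This gives $3\cdot6=18$.

\emph{Layer 2.} Lemma \ref{lem:A2} gives $45$.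

The sum is $3+18+45=66=126-60$. This is (P4) for $c=5$.
\end{example}

For $m>3$ layer $1$ becomes the difficulty. If three of the $\operatorname{Cr}(y^j)$ are independent, then $A\to B$ is
injective, so $\dim B=2m+3<3m$ and $B$ is no longer all of $V^*\otimes W^*$. The
statement $BK_0=V^*\otimes I_3(X_0)$ is therefore stronger than $W^*K_0=I_3(X_0)$. We dualize it, assuming all $y^j\ne0$. A functional
on $V^*\otimes I_3(X_0)$ is a linear map $\Phi:I_3(X_0)\to V$, acting by $b\otimes g\mapsto b(\Phi(g))$. It kills
$BK_0$ if and only if $\sum_jb_j(\Phi(x_j\kappa))=0$ for all $\kappa\in K_0$ and all $\sum_jx_jb_j+q\in A$. Taking $q=0$, when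
the $b_j\in(y^j)^\perp$ are arbitrary, this says $\Phi(x_j\kappa)=\varphi_j(\kappa)y^j$ with linear $\varphi_j$. For
arbitrary $q\in Q$, where $b_j(y^j)=-q(y^j)$, it then says $\sum_j\varphi_j(\kappa)q(y^j)=0$. This leads to the following notion.

\begin{definition}\label{def:good}
A \emph{datum} on $W=k^m$ is $(y^1,\dots,y^m;X)$ with $y^j\in V$ and $X\subset\mathbb P(W)$ a set of $N(m-1)$ points. It is
\emph{good} if $X$ is quadric-independent and the only linear maps $\Phi:I_3(X)\to V$ and
$\varphi_j\in I_2(X)^*$ $(1\le j\le m)$ with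
\begin{align}
&\Phi(x_j\kappa)=\varphi_j(\kappa)\,y^j\quad\text{for all }j\text{ and all }\kappa\in I_2(X),\label{eq:g1}\\
&\sum_j\varphi_j(\kappa)\operatorname{Cr}(y^j)=0\quad\text{for all }\kappa\in I_2(X),\label{eq:g2}
\end{align}
are $\Phi=0$, $\varphi_j=0$.
\end{definition}

Goodness is an open condition, being the injectivity of a linear map between spaces of constant dimension. The solutions with
$\varphi=0$ are the maps $\Phi$ killing $W^*I_2(X)$; so goodness contains the generation of $I_3(X)$ by quadrics.

\begin{proposition}\label{prop:good}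
For every $m\ge1$ the general datum on $k^m$ is good.
\end{proposition}

The proof occupies Section \ref{sec:good}. Granting it, we obtain (P4).

\begin{proposition}\label{prop:P4}
For all $c\ge0$ and $N(c)$ general points of $\mathbb P^c$ we have
$\dim I_2^2\ge\binom{c+4}4-(c+1)N(c)$.
\end{proposition}

\begin{proof}
On quadric-independent sets the condition is open. For $c=0$, $I_2=0$ and $1-1=0$. For $c=1$, $I_2=\langle x_0x_1\rangle$ and $5-4=1$. For $c=2$,
$\dim I_2^2=3=15-12$ by layer $0$ of Example \ref{ex:five}.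

Let $n\ge3$, assume the claim for $n-3$, and put $N'=N(n-3)$. Choose $(y^1,\dots,y^m;X_0)$ good, with $y^j$ pairwise
independent and without zero coordinates, and with $X_0$ satisfying the claim in $L$. Then $X$ is quadric-independent by Lemma
\ref{lem:conf}(a), and $BK_0=V^*\otimes I_3(X_0)$ by goodness. As $\dim I_3(X_0)=\binom n3-N'$, the three layers give
\[
\dim K^2\ge\Bigl[\tbinom{n+1}4-(n-2)N'\Bigr]+3\Bigl[\tbinom n3-N'\Bigr]+n(2n-1).
\]
The right-hand side is $\binom{n+4}4-(n+1)N(n)$. Indeed, sorting the quartics on $W\oplus V$ by bidegree,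
\[
\tbinom{n+4}4=\tbinom{n+1}4+3\tbinom n3+6\tbinom{n-1}2+10(n-2)+15 .
\]
Also $(n+1)N(n)=(n+1)N'+(n+1)^2$ by \eqref{eq:step}, and
$6\binom{n-1}2+10(n-2)+15-(n+1)^2=(3n^2+n+1)-(n^2+2n+1)=n(2n-1)$.
\end{proof}

\section{The general datum is good}\label{sec:good}

We prove Proposition \ref{prop:good} by induction on $m$ in steps of three. Goodness being open, it suffices to find one good datum for each $m$.

\paragraph{Small $m$.} \emph{$m=1$:} $X=\{e_1\}$ and $I_2(X)=I_3(X)=0$.
\emph{$m=2$:} $X=\{e_1,e_2\}$, $I_2(X)=\langle x_1x_2\rangle$ and $I_3(X)=x_1x_2W^*$. By \eqref{eq:g2},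
$\varphi_1\operatorname{Cr}(y^1)+\varphi_2\operatorname{Cr}(y^2)=0$; for general $y^j$ this gives $\varphi=0$, and then
$\Phi=0$ by \eqref{eq:g1}.
\emph{$m=3$:} $X$ is four general points. For general $y^j$ the three $\operatorname{Cr}(y^j)$ are independent, so $\varphi=0$,
and $\Phi$ kills $W^*I_2(X)=I_3(X)$ (Proposition \ref{prop:P2}).

\subsection{The inductive step: what has to be shown}

Let $M\ge1$ and $m=M+3$. Write $W=U\oplus E$ and $X=X_0\cup Z$ as in Section \ref{sec:conf}, with $|X_0|=N(M-1)$, so
$|X|=N(M+2)=N(m-1)$. Vectors $y^1,\dots,y^M\in V$ are attached to the coordinates $x_1,\dots,x_M$, and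
$y^{(1)},y^{(2)},y^{(3)}\in V$ to $z_1,z_2,z_3$. Beware of the two kinds of vectors: the $z^j\in E$ determine points of $X$,
while the $y$'s lie in the separate space $V$ and enter only through \eqref{eq:g1} and \eqref{eq:g2}. Put $K=I_2(X)$,
$K_0=I_2(X_0)$, $A=K\cap(z)$, $F=I_3(X)\cap(z)$. Consider the statement

\medskip\noindent
\textbf{(S)} \emph{If $\Phi:F\to V$, $\varphi_{(k)}\in K^*$, $\varphi_j\in A^*$ are linear with}
\begin{align}
&\Phi(z_k\kappa)=\varphi_{(k)}(\kappa)\,y^{(k)}&&(\kappa\in K),\label{eq:s1}\\
&\Phi(x_j\kappa)=\varphi_j(\kappa)\,y^j&&(\kappa\in A),\label{eq:s2}\\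
&\sum_j\varphi_j(\kappa)\operatorname{Cr}(y^j)+\sum_k\varphi_{(k)}(\kappa)\operatorname{Cr}(y^{(k)})=0&&(\kappa\in A),\label{eq:s3}
\end{align}
\emph{then $\Phi=0$ and all $\varphi$ are $0$.}
\medskip

By Lemma \ref{lem:conf} the spaces $K,K_0,A,F$ have constant dimension as long as $X_0$ is quadric-independent and the
$z^j$ are nonzero; so (S) is open in $(y^j,y^{(k)},z^j,X_0)$.

\emph{If (S) holds for some parameters, the step follows.} For general parameters both (S) holds and, by
induction, $(y^1,\dots,y^M;X_0)$ is good. Let $\Phi$ on $I_3(X)$ and $\varphi_j,\varphi_{(k)}\in K^*$ satisfy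
\eqref{eq:g1} and \eqref{eq:g2}. Restricting $\Phi$ to $F$ and the $\varphi_j$ to $A$, (S) gives $\Phi|_F=0$, $\varphi_j|_A=0$ and
$\varphi_{(k)}=0$. So $\Phi$ and $\varphi_j$ descend to $I_3(X_0)=I_3(X)/F$ and $K_0=K/A$. There they satisfy \eqref{eq:g1} and
\eqref{eq:g2} for $(y^1,\dots,y^M;X_0)$, because the terms with $\varphi_{(k)}$ have disappeared. Hence they vanish.

\subsection{The choice of parameters}

Lemma \ref{lem:conf}(c) says what must be killed: the values of $\Phi$ on the five families (F1)--(F5). The equations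
with $\kappa\in A$ couple only a few indices at a time. They leave unknown scalars in the values of $\Phi$ on (F1), and these are seen only by
\eqref{eq:s1} for $\kappa\in K\setminus A$, that is, through the quadrics of $K_0$. As $K_0$ has codimension $|X_0|$ in
$S^2U^*$, not every equation one would like is available. The remedy is to make the equations sparse, by placing the $y^j$ and the $z^j$
in coordinate planes.

Partition $\{1,\dots,M\}=G_{12}\sqcup G_{13}\sqcup G_{23}$ into parts of size $\lfloor M/3\rfloor$ or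
$\lceil M/3\rceil$, and write $G_{lk}=G_{kl}$. Choose a basis $y^{(1)},y^{(2)},y^{(3)}$ of $V$, with dual basis $Y_1,Y_2,Y_3$,
such that the $y^{(k)}$ have no zero coordinate with respect to $v_1,v_2,v_3$ and no plane
$\langle y^{(k)},y^{(l)}\rangle$ contains any $v_s$. For $j\in G_{kl}$ choose
\[
y^j\in\langle y^{(k)},y^{(l)}\rangle,\qquad z^j\in\langle w_k,w_l\rangle,
\]
each with both coefficients nonzero, such that: the $y^j$ have no zero coordinate with respect to $v_1,v_2,v_3$; all the $y^j$ and
$y^{(k)}$ are pairwise independent; the $z^j$ are pairwise independent; and, putting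
\[
c_j^{kl}=z^j_k\,Y_l(y^j)\quad(1\le j\le M,\ k\ne l),
\]
the vectors $(c^{kl}_i,c^{lk}_i)$ and $(c^{kl}_j,c^{lk}_j)$ are independent for distinct $i,j\in G_{kl}$. General
choices have these properties. Note that $c_j^{kl}\ne0$ if and only if $j\in G_{kl}$, and likewise
$z^j_az^j_b\ne0$ (with $a\ne b$) if and only if $j\in G_{ab}$.

Let $T$ contain exactly one element of each nonempty part, and let
\[
X_0=\{e_i:i\in T\}\cup X'',\qquad X''\text{ a general set of }N(M-1)-|T|\text{ points of }\mathbb P(U).
\]
Here $|T|\le N(M-1)$ (both are $M$ for $M=1,2$, and $|T|=3<N(M-1)$ for $M\ge3$), and $X_0$ is quadric-independent because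
$N(M-1)\le\dim S^2U^*$. Placing up to three points at coordinate points keeps $|X''|$ small enough
for \eqref{eq:num} below; one per part is what the last relation of Step 5 can afford.

Two facts will be used.

\smallskip\noindent
($\alpha$) \emph{$\operatorname{Cr}$ of three pairwise independent vectors of a plane
$P=\langle y^{(a)},y^{(b)}\rangle$ are independent.} Indeed $Q\to S^2P^*$ is an isomorphism: both sides have
dimension $3$, and if $q\in Q$ vanishes on $P=\{\lambda=0\}$, then $q=\lambda\lambda'$ with $\lambda(v_s)\ne0$ and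
$q(v_s)=0$ for all $s$, so $\lambda'(v_s)=0$ for all $s$ and $q=0$. Evaluations at three distinct points of a line are
independent on binary quadrics.

\smallskip\noindent
($\beta$) \emph{Let $\sigma$ be the minimum over the three parts $G$ of $M-|G|+1$ if $|G|\ge2$, and of $M-|G|$ if $|G|\le1$.
Then}
\begin{equation}\label{eq:num}
|X''|\le\tbinom\sigma2 .
\end{equation}
For $M=1,2$, $|X''|=0$. For $M=3$, $\sigma=2$ and $|X''|=4-3=1$. Let $M\ge4$. A part with $|G|\ge2$ contributes at least
$M-\frac{M+2}3+1=\frac{2M+1}3$, and a part with $|G|=1$ contributes $M-1\ge\frac{2M+1}3$. So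
$\binom\sigma2\ge\frac{(2M+1)(M-1)}9$. As $(M+1)(M+2)$ is even, $(M+1)(M+2)/6$ is rounded up by at most $\frac23$, and
$|X''|\le\frac{(M+1)(M+2)}6+\frac23-3=\frac{M^2+3M-12}6$. The required inequality becomes $M^2-11M+34\ge0$, which always
holds (the discriminant is $-15$).

\subsection{Proof of (S)}

Let $\Phi,\varphi_j,\varphi_{(k)}$ satisfy \eqref{eq:s1}--\eqref{eq:s3}. Recall that $x_i\zeta\in A$ for
$\zeta\in(z^i)^\perp$ and $\tilde q_{ab}\in A$. As the quadrics in $K_0$ vanish at $e_i$ for $i\in T$, we can write $\kappa\in K_0$ as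
$\kappa=\sum_{i<j}\kappa_{ij}x_ix_j+\sum_{i\notin T}\kappa_{ii}x_i^2$, and the lift
\[
\tilde\kappa=\kappa-\sum_{i\notin T}\kappa_{ii}\,x_i\mu_i
\]
lies in $K$: it agrees with $\kappa$ on $\mathbb P(U)$, it vanishes at the $w_k$, and at $e_i+z^i$ its value is $\kappa_{ii}-\kappa_{ii}=0$ for $i\notin T$ and $0$ for $i\in T$.

\paragraph{Step 1: the shape of $\Phi$ on (F1).} For $i\ne j$ put $\Psi_{ij}(\zeta)=\Phi(x_ix_j\zeta)$. By
\eqref{eq:s2}, $\Psi_{ij}$ maps $(z^i)^\perp$ into $ky^j$ and $(z^j)^\perp$ into $ky^i$. So it kills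
$(z^i)^\perp\cap(z^j)^\perp$ and depends only on $\zeta(z^i)$ and $\zeta(z^j)$:
\[
\Psi_{ij}(\zeta)=s_{ij}\,\zeta(z^j)\,y^j+s_{ji}\,\zeta(z^i)\,y^i
\]
for some scalars $s_{ij},s_{ji}$.

\paragraph{Step 2: $s_{ij}=0$; so $\Phi$ kills (F1).} Put $\xi_{ik}=\Phi(x_i^2z_k-x_iz_k\mu_i)$ (the
argument lies in $(z)$ and vanishes on $Z$, and so lies in $F$). For $\kappa\in K_0$, \eqref{eq:s1} says
\[
\Phi(z_k\tilde\kappa)=\sum_{i<j}\kappa_{ij}\Psi_{ij}(z_k)+\sum_{i\notin T}\kappa_{ii}\,\xi_{ik}\ \in\ ky^{(k)} .
\]
Applying $Y_l$ with $l\ne k$ we get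
\begin{equation}\label{eq:kl}
\sum_{i<j}\kappa_{ij}\bigl(s_{ij}c_j^{kl}+s_{ji}c_i^{kl}\bigr)+\sum_{i\notin T}\kappa_{ii}\,Y_l(\xi_{ik})=0
\qquad(\kappa\in K_0).
\end{equation}
The idea is to combine two of these equations so that many coefficients of the $\kappa_{ij}$ vanish; the resulting functional is then too sparse to be a
nonzero combination of evaluations at the general points $X''$.

Fix $\{k,l\}$ and $(a,b)\in k^2$, and add $a$ times \eqref{eq:kl} for $(k,l)$ to $b$ times \eqref{eq:kl} for $(l,k)$. We
obtain that the functional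
\[
\Theta(\kappa)=\sum_{i<j}\kappa_{ij}\theta_{ij}+\sum_{i\notin T}\kappa_{ii}\delta_i,\qquad
\theta_{ij}=s_{ij}\gamma_j+s_{ji}\gamma_i,\quad \gamma_j=ac_j^{kl}+bc_j^{lk},\quad
\delta_i=aY_l(\xi_{ik})+bY_k(\xi_{il}),
\]
on the space $D_T$ of quadrics on $U$ vanishing at $e_i$, $i\in T$, vanishes on $K_0=D_T\cap I_2(X'')$. Hence
$\Theta=\sum_{p\in X''}u_p\operatorname{ev}_p$ on $D_T$ for some scalars $u_p$. Let $S=\{j:\gamma_j=0\}$; it contains the
complement of $G_{kl}$. On the span of the monomials $x_ix_j$ with $i<j$ in $S$, which has dimension $\binom{|S|}2$, $\Theta$ is zero. If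
$|X''|\le\binom{|S|}2$, the evaluations at $X''$ are independent on this span, because $X''$ is general (there are only finitely many subsets
$S\subset\{1,\dots,M\}$, so one general $X''$ serves for all of them); then all $u_p=0$ and $\Theta=0$.

We have $|X''|\le\binom{|S|}2$ for two independent pairs $(a,b)$. If $|G_{kl}|\ge2$, take for distinct $j_0,j_1\in G_{kl}$ a
nonzero pair with $\gamma_{j_0}=0$ and a nonzero pair with $\gamma_{j_1}=0$; they are independent because the vectors
$(c^{kl}_{j},c^{lk}_{j})$, $j=j_0,j_1$, are, and $|S|\ge M-|G_{kl}|+1$. If $|G_{kl}|\le1$, any two independent pairs will do, since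
$|S|\ge M-|G_{kl}|$. In both cases \eqref{eq:num} applies. As $\Theta$ is linear in $(a,b)$, it vanishes for all $(a,b)$.
So $\theta_{ij}=0$ and $\delta_i=0$ for all $\{k,l\}$ and $(a,b)$.

Let $i\ne j$ and $j\in G_{kl}$. If $i\notin G_{kl}$, then $\gamma_i=0$ for all $(a,b)$, and choosing $(a,b)$ with $\gamma_j\ne0$ we get
$s_{ij}=0$. If $i\in G_{kl}$, then
$s_{ij}(c_j^{kl},c_j^{lk})+s_{ji}(c_i^{kl},c_i^{lk})=0$, and independence gives $s_{ij}=0$. So all $\Psi_{ij}=0$.
Moreover, $\delta_i=0$ for all $(a,b)$ and $\{k,l\}$ means $Y_l(\xi_{ik})=0$ for all $l\ne k$, that is,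
\begin{equation}\label{eq:xi}
\xi_{ik}\in ky^{(k)}\qquad(i\notin T,\ k=1,2,3).
\end{equation}

\paragraph{Step 3: $\Phi$ kills (F2) and (F3).} Let $i\in G_{kl}$ and $\{k,l,r\}=\{1,2,3\}$. Then
$(z^i)^\perp=\langle\zeta_i,z_r\rangle$ with $\zeta_i=z^i_lz_k-z^i_kz_l$. Computing $\Phi(x_i\zeta_iz_r)$ from
$x_iz_r\in A$ and from $x_i\zeta_i\in A$ by \eqref{eq:s1} we obtain
\[
z^i_l\,\varphi_{(k)}(x_iz_r)\,y^{(k)}-z^i_k\,\varphi_{(l)}(x_iz_r)\,y^{(l)}=\varphi_{(r)}(x_i\zeta_i)\,y^{(r)} .
\]
As the $y^{(\cdot)}$ form a basis, $\varphi_{(k)}(x_iz_r)=\varphi_{(l)}(x_iz_r)=\varphi_{(r)}(x_i\zeta_i)=0$. For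
$j\ne i$ and $\zeta\in(z^i)^\perp$, $\varphi_j(x_i\zeta)y^j=\Psi_{ij}(\zeta)=0$. So \eqref{eq:s3} for $x_iz_r$ reads
$\varphi_i(x_iz_r)\operatorname{Cr}(y^i)+\varphi_{(r)}(x_iz_r)\operatorname{Cr}(y^{(r)})=0$, and both coefficients vanish.
For $x_i\zeta_i$ it is a relation among $\operatorname{Cr}(y^i)$, $\operatorname{Cr}(y^{(k)})$, $\operatorname{Cr}(y^{(l)})$,
and all coefficients vanish by ($\alpha$). Thus all $\varphi$ vanish on $x_i(z^i)^\perp$, which by \eqref{eq:s1} and \eqref{eq:s2} is the claim.

\paragraph{Step 4: $\Phi(\tau_i)=0$ for $i\notin T$.} Write $\nu\in E^*$ as $\nu(z^i)\mu_i+\zeta$ with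
$\zeta\in(z^i)^\perp$. Then
$x_i^2\nu-x_i\nu\mu_i=\nu(z^i)\tau_i+x_i^2\zeta-x_i\zeta\mu_i$, and Step 3 gives
$\Phi(x_i^2\nu-x_i\nu\mu_i)=\nu(z^i)\Phi(\tau_i)$. In particular $\xi_{ik}=z^i_k\Phi(\tau_i)$. If $i\notin T$ and
$i\in G_{kl}$, then $z^i_k$ and $z^i_l$ are nonzero, and \eqref{eq:xi} gives $\Phi(\tau_i)\in ky^{(k)}\cap ky^{(l)}=0$.

\paragraph{Step 5: $\Phi$ kills (F4) and (F5).} By Lemma \ref{lem:conf}(d) and Steps 2 and 3,
\begin{equation}\label{eq:phq}
\varphi_i(\tilde q_{ab})\,y^i=\Phi(x_i\tilde q_{ab})=-z^i_az^i_b\,\Phi(\tau_i),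
\end{equation}
which is $0$ if $i\notin G_{ab}$, and also if $i\notin T$, by Step 4. Next let $\{a,b,c\}=\{1,2,3\}$. Then
$z_1z_2z_3\in F$, and $z_c\tilde q_{ab}$ differs from it by a combination of the forms $x_j\mu_jz_c$ with $j\in G_{ab}$. These are of type (F3),
as $z_c\in(z^j)^\perp$. Hence
\[
\Phi(z_1z_2z_3)=\Phi(z_c\tilde q_{ab})=\varphi_{(c)}(\tilde q_{ab})\,y^{(c)}\qquad\text{for }c=1,2,3 .
\]
The $y^{(c)}$ being independent, all these are $0$. Now \eqref{eq:s3} for $\tilde q_{ab}$ is a relation among
$\operatorname{Cr}(y^{(a)})$, $\operatorname{Cr}(y^{(b)})$ and $\operatorname{Cr}(y^i)$ for the at most one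
$i\in T\cap G_{ab}$; these are independent by ($\alpha$). So all its coefficients vanish. Each $i\in T$ lies in some $G_{ab}$, and then
$z^i_az^i_b\ne0$; so \eqref{eq:phq} gives
$\Phi(\tau_i)=0$ for $i\in T$ as well. Moreover, $\Phi(z_c\tilde q_{ab})=\varphi_{(c)}(\tilde q_{ab})y^{(c)}=0$ for all $c$ and all $a\ne b$.

By Lemma \ref{lem:conf}(c), $\Phi=0$ on $F$. Then \eqref{eq:s1} and \eqref{eq:s2} give that all $\varphi$ vanish. So (S) holds, and
Proposition \ref{prop:good} is proved. \qed

\section{No singular cubics}\label{sec:cubics}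

Let $\mathrm D_c$ be the statement: \emph{no nonzero cubic of $\mathbb P^c$ is singular at $N(c)$ general points.} This is (P3) for general
points; it is open, so one set of points suffices. Coordinates on $\mathbb P^c$ are now $t_0,\dots,t_c$. A cubic singular at a coordinate point
contains no monomial in which the corresponding variable has exponent at least $2$. So a cubic singular at all coordinate points is \emph{squarefree},
a combination of $t_it_jt_k$ with $i<j<k$.

\paragraph{$\mathrm D_2$ and $\mathrm D_3$.} For $c=2$ take the coordinate points and $(1,1,1)$: $\gamma t_0t_1t_2$ vanishes at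
$(1,1,1)$ only if $\gamma=0$. For $c=3$ take the coordinate points and $\mathbf 1=(1,1,1,1)$. If
$F=\sum_ia_i\prod_{j\ne i}t_j$, then $F(\mathbf 1)=\sum_ia_i=0$ and $\partial_jF(\mathbf 1)=\sum_{i\ne j}a_i=0$ give
$a_j=0$. Rescaling coordinates, any fifth point without zero coordinates will do.

\subsection{Squarefree cubics and a subspace of codimension three}

Let $n\ge3$ and let $u_0,\dots,u_n\in k^3$ be vectors, every three of them independent (for instance, distinct points of the curve $(1,t,t^2)$). Put
\[
L=\Bigl\{t\in\mathbb P^n:\sum_it_iu_i=0\Bigr\}\cong\mathbb P^{n-3} .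
\]
We shall place $N(n-3)$ points on $L$ and add the $n+1$ coordinate points. A cubic singular at all these points is squarefree, and by
$\mathrm D_{n-3}$ it vanishes on $L$. So we need to know the squarefree cubics through $L$, and which of them are singular at a
point of $L$. Let $\mathbf 1=(1,\dots,1)$, and let $H\subset(k^{n+1})^*$ be the functionals with coefficient sum $0$, i.e.\
$H=(k^{n+1}/k\mathbf 1)^*$, with basis $h_i=e_i^*-e_0^*$ $(1\le i\le n)$. We identify $\wedge^2(k^{n+1}/k\mathbf 1)$ with $(\wedge^2H)^*$.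

\begin{lemma}\label{lem:sf}
The squarefree cubics vanishing on $L$ are exactly the $F_\omega$, $\omega\in\wedge^2(k^{n+1}/k\mathbf 1)$, where
\[
F_{\alpha\wedge\beta}(t)=\det\Bigl(\sum_it_iu_i,\ \sum_i\alpha_it_iu_i,\ \sum_i\beta_it_iu_i\Bigr),
\]
and $\omega\mapsto F_\omega$ is injective.
\end{lemma}

\begin{proof}
The determinant is bilinear and alternating in $(\alpha,\beta)$ and vanishes if $\alpha$ or $\beta$ is $\mathbf 1$, so
$F_\omega$ is well defined and linear in $\omega$. It vanishes on $L$. Expanding, the terms with a repeated index have two proportional columns; so $F_\omega$ is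
squarefree, and the coefficient of $t_it_jt_k$ in $F_{\alpha\wedge\beta}$ is
\[
\det(u_i,u_j,u_k)\cdot\det\begin{pmatrix}1&1&1\\\alpha_i&\alpha_j&\alpha_k\\\beta_i&\beta_j&\beta_k\end{pmatrix}
=\det(u_i,u_j,u_k)\cdot\bigl((e_j^*-e_i^*)\wedge(e_k^*-e_i^*)\bigr)(\alpha\wedge\beta).
\]
For $i=0$ these coefficients include all values of $h_j\wedge h_k$ on $\omega$ up to nonzero factors, so $F_\omega=0$ implies $\omega=0$. We have found a
space of dimension $\binom n2=\binom{n+1}3-\binom n3$, and it remains to show that squarefree cubics restrict onto all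
cubics of $L$. Write $u_j=\sum_{a=0}^2u_j^{(a)}u_a$ for $j\ge3$; all $u_j^{(a)}$ are nonzero. On $L$ use the
coordinates $x_j=t_j$, $j\ge3$; then $t_a=-\sum_ju_j^{(a)}x_j$ for $a=0,1,2$. We obtain all $x_ix_jx_k$ with distinct
indices. Modulo these, $-x_ix_jt_a$ (for $i\ne j$) gives $u_i^{(a)}x_i^2x_j+u_j^{(a)}x_ix_j^2$ for $a=0,1,2$, and these span
$x_i^2x_j$ and $x_ix_j^2$ since $u_i,u_j$ are independent. Modulo all these, $x_it_0t_1$ gives
$u_i^{(0)}u_i^{(1)}x_i^3$.
\end{proof}

For $p\in L$ consider $\pi_p:k^{n+1}/k\mathbf 1\to k^3$, $\alpha\mapsto\sum_i\alpha_ip_iu_i$, and let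
\[
R_p=\Bigl\{\sum_ip_i\,f(u_i)\,e_i^*:\ f\in(k^3)^*\Bigr\}\subset H
\]
be the image of its transpose. In $F_{\alpha\wedge\beta}$ the first column vanishes at $p$, so the derivative at $p$ in
direction $d$ is $\det(\sum_id_iu_i,\pi_p(\alpha),\pi_p(\beta))$, with $\sum_i d_iu_i$ arbitrary. Hence
$F_\omega$ is singular at $p$ if and only if $\wedge^2\pi_p(\omega)=0$, that is, if and only if $\omega$ is orthogonal to $\wedge^2R_p$. These are at most three conditions per point instead of $n+1$. The total $3N(n-3)$ is
$\binom n2=\dim\wedge^2H$ up to rounding, so there is just enough room for the statement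

\medskip\noindent
$(\mathrm E_n)$ \emph{For all $u_0,\dots,u_n\in k^3$, every three of them independent, there are $p_1,\dots,p_{N(n-3)}\in L$ with $\sum_s\wedge^2R_{p_s}=\wedge^2H$.}
\medskip

To verify it we use points with few nonzero coordinates. Four coordinates, one of them $t_0$, give a point $p$ with $R_p$ spanned by three of the $h_i$. For
points involving four of the $h_i$ the condition on $\omega$ is rigid: once two of the six values of $\omega$ vanish, the other four are determined up to one scalar.

\begin{lemma}\label{lem:AB}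
\begin{enumerate}
\item[(A)] For distinct $i,j,k\ge1$ there is a point $p\in L$ supported on $\{0,i,j,k\}$, and $R_p=\langle h_i,h_j,h_k\rangle$.
\item[(B)] Let $i,j,a,b\ge1$ be distinct and $\mathcal S=\{i,j,a,b\}$. There are pairwise distinct $\rho_s\in k$ $(s\in\mathcal S)$ such that
for every $\delta\in k\setminus\{-\rho_s\}_{s\in\mathcal S}$, and for $\delta=\infty$, there is a point $p\in L$
with $R_p=\{\sum_{s\in\mathcal S}c_sh_s:\sum_s\lambda_sc_s=0\}$, where $\lambda_s=1/(\delta+\rho_s)$, resp.\ $\lambda_s=1$. If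
$\omega\in(\wedge^2H)^*$ kills $\wedge^2R_p$, $h_i\wedge h_j$ and $h_a\wedge h_b$, then for some $t\in k$
\[
\omega(h_r\wedge h_s)=t\,\lambda_r\lambda_s\qquad(r\in\{i,j\},\ s\in\{a,b\}).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(A) The relation among $u_0,u_i,u_j,u_k$ has nonzero coefficients; they are the coordinates of $p$. Then
$R_p\subset\langle h_i,h_j,h_k\rangle$, with equality because $f$ is determined by its values on $u_i,u_j,u_k$.

(B) Let $\sum_{s\in\mathcal S}\theta_su_s=0$, all $\theta_s\ne0$, and $u_0=-\sum_{s\in\mathcal S}\sigma_su_s$. Put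
$\rho_s=\sigma_s/\theta_s$. If $\rho_s=\rho_{s'}$ for some $s\ne s'$, then
$u_0=-\sum_r(\sigma_r-\rho_s\theta_r)u_r$ would be in the span of the two other vectors, a contradiction. For finite $\delta$ let $p_0=1$ and
$p_s=\sigma_s+\delta\theta_s=\theta_s(\rho_s+\delta)\ne0$; for $\delta=\infty$ let $p_0=0$ and $p_s=\theta_s$; the other coordinates are $0$. Then $p\in L$, and
$R_p$ consists of the $\sum_{s\in\mathcal S} c_sh_s$ with $c_s=p_sf(u_s)$. The values $(f(u_s))_s$ are subject only to $\sum\theta_sf(u_s)=0$, so
the condition is $\sum(\theta_s/p_s)c_s=0$, and $\theta_s/p_s=\lambda_s$.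

For the second part put $g_s=h_s/\lambda_s$, so that $R_p$ is spanned by the differences of the $g_s$. As
$\omega(g_i\wedge g_j)=0$, the equation $\omega((g_i-g_j)\wedge(g_i-g_a))=0$ says
$\omega(g_i\wedge g_a)=\omega(g_j\wedge g_a)$, and the same holds with $b$ for $a$. As $\omega(g_a\wedge g_b)=0$, the equation
$\omega((g_a-g_b)\wedge(g_a-g_i))=0$ says $\omega(g_a\wedge g_i)=\omega(g_b\wedge g_i)$. So all four values
$\omega(g_r\wedge g_s)$ agree.
\end{proof}

\begin{proposition}\label{prop:E}
$(\mathrm E_n)$ holds for all $n\ge3$ with $n\ne4$.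
\end{proposition}

\begin{proof}
Let $\omega\in(\wedge^2H)^*$ kill all $\wedge^2R_{p_s}$, and put $\omega_{rs}=\omega(h_r\wedge h_s)$. We choose the points so that
$\omega=0$ follows. Recall that for finite $\delta$ the $\lambda_s$ in Lemma \ref{lem:AB}(B) are nonzero and pairwise distinct.

\emph{$n=3$}, $N(0)=1$: the point of $L$ has $R_p=H$ by (A).

\emph{$n=5$}, $N(2)=4$: take the points of type (A) on $\{0,1,2,3\}$ and $\{0,1,4,5\}$; they leave only $\omega_{rs}$ with
$r\in\{2,3\}$, $s\in\{4,5\}$. Add two points of type (B) for $(i,j,a,b)=(2,3,4,5)$, one with $\delta=\infty$ and one with finite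
$\delta$. The first gives a common value $\omega_{rs}=t$, the second $t=t'\lambda_r\lambda_s$. As
$\lambda_2\ne\lambda_3$, $t'=t=0$.

\emph{$n=7$}, $N(4)=7$: take the points of type (A) on $\{0\}\cup\ell$ for the seven lines $\ell$ of a Fano plane on
$\{1,\dots,7\}$; every pair of indices lies on a line.

\emph{From $n\ge3$ to $n+3$.} Call the new indices $a,b,c$. We may use
$N(n)=N(n-3)+n+1$ points. Take the $N(n-3)$ points given by $(\mathrm E_n)$ for $u_0,\dots,u_n$, extended by zero coordinates, and the
point of type (A) on $\{0,a,b,c\}$. Then $\omega_{ij}=0$ for $1\le i<j\le n$, and $\omega_{ab}=\omega_{ac}=\omega_{bc}=0$. What remains are the $3n$ mixed values. Partition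
$\{1,\dots,n\}$ into pairs and, if $n$ is odd, one triple. We spend two points on a pair and three on a triple, $n$ in all.

For a pair $\{i,j\}$ use (B) on $\{i,j\},\{a,b\}$ with $\delta=\infty$ and on $\{i,j\},\{b,c\}$ with finite $\delta$. The first gives a
common value $t$ on the four entries $\omega_{rs}$; comparing on the shared entries $(i,b)$ and $(j,b)$ we get
$t=t'\lambda_i\lambda_b=t'\lambda_j\lambda_b$ with $\lambda_i\ne\lambda_j$. So $t'=t=0$, and the six values
$\omega_{ia},\dots,\omega_{jc}$ vanish.

For a triple $\{i,j,l\}$ use (B) on $\{i,j\},\{a,b\}$ and on $\{j,l\},\{b,c\}$ with $\delta=\infty$. These share the entry $(j,b)$; so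
the entries $(i,a),(i,b),(j,a),(j,b),(j,c),(l,b),(l,c)$ have a common value $t$. Then use (B) on $\{i,l\},\{a,c\}$ with finite $\delta$
such that $(\delta+\rho_i)(\delta+\rho_a)\ne(\delta+\rho_l)(\delta+\rho_c)$; as the four $\rho$'s are distinct, the two sides are different polynomials in $\delta$, so this is possible.
It gives $t=t'\lambda_i\lambda_a=t'\lambda_l\lambda_c$ with different factors, so $t'=t=0$; the remaining entries $(i,c)$ and $(l,a)$, being multiples of $t'$,
vanish too.

Hence $\omega=0$. Starting from $3,5,7$ one reaches all $n\ge3$ except $4$.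
\end{proof}

\subsection{The induction, and the case of \texorpdfstring{$\mathbb P^7$}{P7}}

\begin{proposition}\label{prop:P3}
$\mathrm D_c$ holds for all $c\ge5$.
\end{proposition}

\begin{proof}
Let $n\ge5$, $n\ne7$, and assume $\mathrm D_{n-3}$; this is $\mathrm D_2$ or $\mathrm D_3$ for $n=5,6$, and for $n\ge8$ it
belongs to the induction or is $\mathrm D_7$, treated below. With $u_0,\dots,u_n$ as above, general points
$p_1,\dots,p_{N(n-3)}\in L$ satisfy both $\mathrm D_{n-3}$ in $L$ and the equality in $(\mathrm E_n)$, since both are nonempty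
open conditions. No coordinate point lies on $L$, so together with the $n+1$ coordinate points they are $N(n)$ points. If a cubic $F$ is singular at all of them, it is
squarefree; $F|_L$ is singular at the $p_s$, so $F|_L=0$ and $F=F_\omega$ by Lemma \ref{lem:sf}; and
$\omega$ is orthogonal to $\sum_s\wedge^2R_{p_s}=\wedge^2H$, so $F=0$.

\emph{The case $c=7$}, $N(7)=15$. Here the induction would start from $\mathrm D_4$, which is false; we give an explicit
configuration. Index the coordinates by $\{\infty\}\cup\mathbb Z/7$. Take the eight coordinate points and, for a parameter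
$\varepsilon\in k^*$, the seven points
\[
p_s=e_\infty+e_s+e_{s+1}+\varepsilon e_{s+3}\qquad(s\in\mathbb Z/7).
\]
The sets $\ell_s=\{s,s+1,s+3\}$ are the lines of a Fano plane. Let $F$ be a cubic singular at the fifteen points. It is squarefree; let $f$ denote its
coefficients, indexed by triples. Restricted to the $\mathbb P^3$ of $\{\infty\}\cup\ell_s$, $F$ is singular at the coordinate points
and at $p_s$, so it vanishes there by $\mathrm D_3$. As every pair in $\mathbb Z/7$ lies on a line, $f$ vanishes on all triples containing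
$\infty$ and on all lines. For $l\notin\{\infty\}\cup\ell_s$ the equation $\partial_lF(p_s)=0$ then reads
\[
f\{s,s{+}1,l\}+\varepsilon f\{s{+}1,s{+}3,l\}+\varepsilon f\{s,s{+}3,l\}=0 .
\]
The $28$ remaining triples are $\{i,i{+}1,i{+}2\}$, $\{i,i{+}1,i{+}5\}$, $\{i,i{+}1,i{+}4\}$, $\{i,i{+}2,i{+}4\}$; write
$P(i),Q(i),R(i),U(i)$ for the values of $f$ on them. For $l=s+2,s+4,s+5,s+6$ we get
\begin{align*}
&P(s)+\varepsilon P(s{+}1)+\varepsilon Q(s{+}2)=0,&&R(s)+\varepsilon Q(s{+}3)+\varepsilon R(s{+}3)=0,\\
&Q(s)+\varepsilon U(s{+}1)+\varepsilon U(s{+}3)=0,&&P(s{+}6)+\varepsilon U(s{+}6)+\varepsilon R(s{+}6)=0 .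
\end{align*}
(For instance, for $l=s+2$ the third triple is $\{s,s+2,s+3\}=\{i,i+1,i+5\}$ with $i=s+2$.) Let $g$ be the shift, $(gP)(s)=P(s+1)$, etc. The functions on
$\mathbb Z/7$ form a free module of rank one over $\mathcal A=k[g]/(g^7-1)$. Up to the unit $g^6$ in the last row, we have a linear system in $(P,Q,R,U)$ over $\mathcal A$, with matrix
\[
\mathcal M=\begin{pmatrix}1+\varepsilon g&\varepsilon g^2&0&0\\0&\varepsilon g^3&1+\varepsilon g^3&0\\
0&1&0&\varepsilon(g+g^3)\\1&0&\varepsilon&\varepsilon\end{pmatrix}.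
\]
Expanding along the first row,
\[
-\det\mathcal M=(1+\varepsilon g)\bigl[\varepsilon(1+\varepsilon g^3)+\varepsilon^3(g^4+g^6)\bigr]
+\varepsilon^2(g^3+g^5)(1+\varepsilon g^3)=\varepsilon(1+\varepsilon\eta)
\]
with $\eta\in\mathcal A[\varepsilon]$. Regard $\varepsilon$ for a moment as a variable. Over $\mathcal A[[\varepsilon]]$ the factor $1+\varepsilon\eta$ is a unit
and $\varepsilon$ is a nonzerodivisor, so $\det\mathcal M$ is a nonzerodivisor and, multiplying by the adjugate, $\mathcal M$ is injective on
$\mathcal A[[\varepsilon]]^4\cong k[[\varepsilon]]^{28}$. Hence the determinant of the $28\times28$ system over $k$ is a nonzero polynomial in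
$\varepsilon$. For all but finitely many $\varepsilon\in k$ we conclude $F=0$.
\end{proof}

\begin{remark}
The exception $n=4$ in Proposition \ref{prop:E} cannot be removed. $\mathrm D_1$ holds, since a nonzero binary form singular at $N(1)=2$ points
has degree at least $4$. So the first paragraph of the proof of Proposition \ref{prop:P3} would deduce $\mathrm D_4$ from
$(\mathrm E_4)$, and $\mathrm D_4$ is false by the proof of Theorem \ref{thm:B}(3) below.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}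

\begin{proof}[Proof of Theorem \ref{thm:A}]
Let $c\ge5$ and let $X$ be $N(c)$ general points. (P1) was noted at the end of Section \ref{sec:red}; (P2), (P3), (P4)
are Propositions \ref{prop:P2}, \ref{prop:P3}, \ref{prop:P4}. Proposition \ref{prop:red} gives that $R/I^2$ and $I/I^2$ are
Cohen--Macaulay, with the stated $h$-polynomial.

Recall that the Cohen--Macaulay ring $R/I$ is Gorenstein if and only if its Artinian reduction $S/J$ is, that is, if and only if the socle of
$S/J$ is one-dimensional. Here $S/J$ has Hilbert function $(1,c,h)$ with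
$h=N(c)-c-1=\lceil c(c-1)/6\rceil\ge4$, and the whole degree $2$ part lies in the socle. So $R/I$ is not Gorenstein.
\end{proof}

\begin{remark}[Where $c\ge5$ is used]
Conditions (P1), (P2), (P4) hold for general points for every $c$. The bound $c\ge5$ enters through (P3), which fails for $c=4$, and through the inequality
$h\ge4$ in the last paragraph. For $c=2,3$ condition (P3) does hold, by $\mathrm D_2$ and $\mathrm D_3$, but there $h=1$ and that paragraph says nothing.
\end{remark}

\begin{proof}[Proof of Theorem \ref{thm:B}]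
By \eqref{eq:cm} we have to decide whether $I^2=I^{(2)}$.

(1) For $N\le2$, $I$ is a complete intersection. For $3\le N\le c$ general points are linearly independent, and we may take them to be
the coordinate points $e_0,\dots,e_{N-1}$, so that $I=(x_N,\dots,x_c)+(x_ix_j:0\le i<j<N)$. Then $x_0x_1x_2\in I^{(2)}$, because at least two of its
factors vanish at each point. But modulo $x_N,\dots,x_c$ the ideal $I^2$ is generated in degree $4$, so $x_0x_1x_2\notin I^2$. For
$c+1\le N<N(c)$ we have $N<(c+2)(c+3)/6$, so $(c+1)N<\binom{c+3}3$ and $I^{(2)}_3\ne0$, while $I_1=0$ gives $(I^2)_3=0$. For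
$N=N(c)$ Theorem \ref{thm:A} applies.

(2) For $3\le N\le10$ use (1) and $N(5)=10$. For $11\le N\le20$ write $N=21-a$ with $1\le a\le10$. Then $I_1=0$ and $\dim I_2=a$, so
\[
\dim(I^2)_4\le\frac{a(a+1)}2<6a=126-6N\le\dim I^{(2)}_4 .
\]
For $N=21$ we have $I_2=0$, so $(I^2)_5=0$, but $\dim I^{(2)}_5\ge252-126>0$.

(3) Up to a change of coordinates, seven general points of $\mathbb P^4$ are the coordinate points, $(1,\dots,1)$ and
$(b_0,\dots,b_4)$ with $b_i$ distinct and nonzero. Put $a_i=-1/b_i$. The curve
\[
t\mapsto\Bigl(\prod_{j\ne i}(t-a_j)\Bigr)_{0\le i\le4}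
\]
passes through them: through $e_i$ at $t=a_i$, through $(1,\dots,1)$ at $t=\infty$, and at $t=0$ through a point with
coordinates proportional to $-1/a_i=b_i$. Its components form a basis of the polynomials of degree at most $4$, so in suitable coordinates
$w_0,\dots,w_4$ it is $t\mapsto(1,t,t^2,t^3,t^4)$. The Hankel matrix $(w_{i+j})_{0\le i,j\le2}$ has rank one on the curve, so its
$2\times2$ minors vanish there. The cubic $\det(w_{i+j})$ is nonzero (it contains $w_0w_2w_4$), and it and all its partial derivatives are combinations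
of these minors, with linear, respectively constant, coefficients. So it is singular along the curve, and $I^{(2)}_3\ne0$. As $I_1=0$, $(I^2)_3=0$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} \emph{On the Cohen--Macaulayness of the conormal module of an ideal},
\url{https://core.ac.uk/download/pdf/82432599.pdf}.
\end{thebibliography}

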